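# A compact quasiconvex set whose two pieces cannot be mixed by nearby gradients

Throughout, $\mathrm i$ (upright) is the imaginary unit and $i$ (italic) is an index. For a ball $B$ we write $\operatorname{av}_B g=\frac1{|B|}\int_B g$.

## 1. One variable: every mixture is realized exactly

Let $K\subset\mathbf R^m$ be compact and let $\nu$ be a probability measure on $K$. We look for Lipschitz maps $u_j$ whose derivatives stay in or near $K$ and whose values, seen through every continuous function, are distributed like $\nu$ in the limit.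

**Definition (generating a Young measure).** Lipschitz maps $u_j:(0,1)^n\to\mathbf R^m$ with $Du_j$ bounded in $L^\infty$ have gradients that *generate* the (homogeneous) Young measure $\nu$ if for every continuous $f:M^{m\times n}\to\mathbf R$ we have $f(Du_j)\overset{*}{\rightharpoonup}\langle\nu,f\rangle=\int f\,d\nu$ weakly-* in $L^\infty((0,1)^n)$. Here $M^{m\times n}$ is the space of real $m\times n$ matrices.

For example, if $n=m=1$ and $u_j$ is the sawtooth with slopes $\pm1$ alternating on intervals of length $1/(2j)$, then $Du_j$ generates $\frac12\delta_1+\frac12\delta_{-1}$.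

**Proposition 1.** If $n=1$, every probability measure $\nu$ on a compact set $K\subset\mathbf R^m$ is generated by derivatives $u_j'$ with $u_j'\in K$ a.e.

*Proof.* A Borel probability measure on a compact metric space is the image of Lebesgue measure under some Borel map $g:(0,1)\to K$. Extend $g$ to be $1$-periodic and put $u_j(x)=\int_0^x g(js)\,ds$. Then $u_j'(x)=g(jx)\in K$ a.e. For continuous $f$ the function $f\circ g$ is bounded and $1$-periodic, so $f(g(j\,\cdot))$ converges weakly-* to its mean $\int_0^1f(g(s))\,ds=\langle\nu,f\rangle$. $\square$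

The proof uses that every bounded measurable function of one variable is a derivative. What changes for $n\ge2$? A matrix field must now be curl-free, and this can forbid mixing altogether. Take $n=m=2$ and suppose $Du\in\{I,-I\}$ a.e. on a connected open set, so $Du=\chi I$ with $\chi=\pm1$. Then $\partial_2u_1=0$ and $\partial_1u_2=0$, hence $\partial_2\chi=\partial_2\partial_1u_1=0$ and $\partial_1\chi=\partial_1\partial_2u_2=0$, so $\chi$ is constant. No map uses both values. So for $n\ge2$ we have to say which measures $\nu$ are candidates at all, and then ask whether each candidate is reached by gradients that stay close to $K$.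

## 2. Quasiconvex hulls, and a conjecture about gradients near $K$

**Definition (quasiconvex function).** A continuous $f:M^{m\times n}\to\mathbf R$ is *quasiconvex* if $\int_{(0,1)^n}f(F+D\varphi)\,dx\ge f(F)$ for all $F\in M^{m\times n}$ and all $\varphi\in W^{1,\infty}_0((0,1)^n;\mathbf R^m)$.

**Definition (hull, $\mathcal M^{qc}$).** For compact $K\subset M^{m\times n}$,
$$K^{qc}=\{F: f(F)\le\sup_Kf\ \text{for all quasiconvex } f\},$$
and $K$ is *quasiconvex* if $K^{qc}=K$. The set $\mathcal M^{qc}(K)$ consists of the probability measures $\nu$ supported on $K$ with $\langle\nu,f\rangle\ge f(\bar\nu)$ for all quasiconvex $f$, where $\bar\nu=\int F\,d\nu(F)$.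

**Fact (minors).** Let $M$ be a $2\times2$ minor. (i) $\int_{(0,1)^n}M(F+D\varphi)=M(F)$ for $\varphi\in W^{1,\infty}_0$; so $M$ and $-M$ are quasiconvex ("$M$ is quasiaffine", or a null Lagrangian). (ii) If $u^j\to w$ uniformly and the $u^j$ are uniformly Lipschitz, then $M(Du^j)\overset{*}{\rightharpoonup}M(Dw)$. Both follow from the identity, valid in the sense of distributions for Lipschitz $g,h$ (mollify),
$$\partial_pg\,\partial_qh-\partial_qg\,\partial_ph=\partial_p(g\,\partial_qh)-\partial_q(g\,\partial_ph).$$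
For (i), expand $M(F+D\varphi)$: the terms linear in $D\varphi$ integrate to $0$, and so does $M(D\varphi)$ by the identity, after extending $\varphi$ by $0$. For (ii), $g^j\partial_qh^j$ is a product of a uniformly convergent and a weakly-* convergent factor, so the right-hand side converges as a distribution; since $M(Du^j)$ is bounded in $L^\infty$, the convergence is weak-*. Affine functions are trivially quasiaffine.

**Example.** Let $K=\{I,-I\}\subset M^{2\times2}$. If $F\in K^{qc}$, testing with $\pm\lambda$ for the linear functionals $\lambda$ that vanish at $I$ gives $F=aI$, and testing with $\pm(\det-1)$ gives $a^2=1$. So $K^{qc}=K$. If $\nu=s\delta_I+(1-s)\delta_{-I}\in\mathcal M^{qc}(K)$, testing with $\pm\det$ gives $1=\det\bar\nu=(2s-1)^2$, so $\nu$ is a Dirac mass. Here the definition of $\mathcal M^{qc}(K)$ already detects that $I$ and $-I$ do not mix.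

The following conjecture is from "Microstructures, phase transitions" (https://files-www.mis.mpg.de/mpi-typo3/preprints/1997/preprint1997_3.pdf).

**Conjecture.** Let $K$ be compact with $K^{qc}=K$ and let $\nu\in\mathcal M^{qc}(K)$. Then for every open $U\supset K$ there are Lipschitz maps $u_j:(0,1)^n\to\mathbf R^m$, with $Du_j$ bounded in $L^\infty$, such that $Du_j$ generates $\nu$ and $Du_j\in U$ a.e.

The statement is known when $K$ is compact and convex (refining an earlier result of Zhang, who obtained $Du_j\in B(0,R)$ for a sufficiently large ball). If $\min(m,n)=1$, quasiconvexity is convexity and we are in that case. We show that the conjecture is false for every $n\ge2$, $m\ge6$. The argument does not decide the remaining dimensions $2\le m\le5$, $n\ge2$.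

## 3. A torus together with its center

We want a set made of two separate pieces such that $\mathcal M^{qc}(K)$ contains genuine mixtures of the pieces, while maps with gradient near $K$ cannot change piece.

Let $n\ge2$ and identify $\mathbf R^6=\mathbf C^3$, so $M^{6\times n}=\mathbf C^{3\times n}$, $A=(a_{pq})$, $|A|^2=\sum|a_{pq}|^2$. For $z,w,v\in\mathbf C$ let $A(z,w,v)$ be the matrix with rows
$$(z,0,0,\dots,0),\qquad(0,w,0,\dots,0),\qquad(v,v,0,\dots,0),$$
and let
$$L=\{A(z,w,v)\},\qquad S=\{A(z,w,zw):|z|=|w|=1\},\qquad K=S\cup\{0\}.$$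
$S$ is a $2$-torus, and $|A|^2=1+1+2=4$, so $|A|=2$, for $A\in S$. Let $\sigma$ be the image of normalized Haar measure,
$$\langle\sigma,f\rangle=(2\pi)^{-2}\int_0^{2\pi}\!\!\int_0^{2\pi}f\big(A(e^{\mathrm i\alpha},e^{\mathrm i\beta},e^{\mathrm i(\alpha+\beta)})\big)\,d\alpha\,d\beta,\qquad\mu_t=t\sigma+(1-t)\delta_0\quad(0\le t\le1).$$
Let $U^S_\varepsilon,U^0_\varepsilon$ be the open $\varepsilon$-neighborhoods of $S$ and $\{0\}$, and $U_\varepsilon=U^S_\varepsilon\cup U^0_\varepsilon$. For $\varepsilon\le\frac14$ the two pieces have disjoint closures.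

**Theorem A.** $K$ is compact, $K^{qc}=K$, and $\mu_t\in\mathcal M^{qc}(K)$ for all $t\in[0,1]$.

**Theorem B (rigidity).** There is $\varepsilon_0=\varepsilon_0(n)\in(0,\frac14)$ such that: if $\Omega\subset\mathbf R^n$ is open and connected, $u:\Omega\to\mathbf C^3$ is locally Lipschitz and $Du\in U_{\varepsilon_0}$ a.e., then either $Du\in U^S_{\varepsilon_0}$ a.e. or $Du\in U^0_{\varepsilon_0}$ a.e.

**Corollary (the conjecture is false).** For $0<t<1$ there is no sequence with $Du_j\in U_{\varepsilon_0}$ a.e. generating $\mu_t$.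

*Proof from Theorem B.* Let $f$ be continuous with $f=1$ on $U^S_{\varepsilon_0}$ and $f=0$ on $U^0_{\varepsilon_0}$. By Theorem B, $f(Du_j)$ is a.e. equal to a constant $c_j\in\{0,1\}$ on $(0,1)^n$. If $Du_j$ generated $\mu_t$, then $c_j=\int f(Du_j)\to\langle\mu_t,f\rangle=t\notin\{0,1\}$, which is impossible. $\square$

*The case $m>6$.* Add $m-6$ zero rows. If $g$ is quasiconvex on $M^{6\times n}$, then $(A,B)\mapsto g(A)$ is quasiconvex on $M^{m\times n}$; together with the extra entries, which are linear functions vanishing on $K\times\{0\}$, this gives $(K\times\{0\})^{qc}=K^{qc}\times\{0\}=K\times\{0\}$. If $f$ is quasiconvex on $M^{m\times n}$, then $A\mapsto f(A,0)$ is quasiconvex, so $\mu_t$ stays in $\mathcal M^{qc}$. The first six rows of a gradient in the $\varepsilon_0$-neighborhood of $K\times\{0\}$ lie in $U_{\varepsilon_0}$, so the proof of the Corollary applies to them.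

For this $K$ the failure can be located exactly. The next theorem is not needed for the disproof; it is proved in Section 13.

**Theorem C.** $\mathcal M^{qc}(K)=\{\delta_A:A\in S\}\cup\{\mu_t:0\le t\le1\}$. The conclusion of the conjecture holds for $\delta_A$ $(A\in K)$ and for $\sigma=\mu_1$, and fails exactly for the measures $\mu_t$, $0<t<1$.

## 4. Six null Lagrangians cut out $K$ (proof of Theorem A)

Put $\zeta(A)=a_{11}$, $\omega(A)=a_{22}$, $\upsilon(A)=a_{31}$ and
$$N_{12}=a_{11}a_{22}-a_{12}a_{21},\qquad N_{13}=a_{11}\bar a_{32}-a_{12}\bar a_{31},\qquad N_{23}=\bar a_{31}a_{22}-\bar a_{32}a_{21}.$$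
These are the determinants, in columns $1,2$, of the row pairs (row 1, row 2), (row 1, conjugate of row 3), (conjugate of row 3, row 2). If two complex rows are $r+\mathrm is$ and $r'+\mathrm is'$, their determinant is $\det(r,r')-\det(s,s')+\mathrm i(\det(r,s')+\det(s,r'))$. So the real and imaginary parts of the $N_{pq}$ are linear combinations of $2\times2$ minors of the real $6\times n$ matrix, hence quasiaffine.

At $A(z,w,v)$ they equal $zw$, $z\bar v$, $w\bar v$. If $|z|=|w|=1$ and $v=zw$, then $z\bar v=\bar w$ and $w\bar v=\bar z$. So on $K$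
$$N_{12}=\upsilon,\qquad N_{13}=\bar\omega,\qquad N_{23}=\bar\zeta.\tag{4.1}$$

**Lemma 1.** If $A=A(Z,W,V)\in L$ satisfies (4.1), then $A\in K$.

*Proof.* We have $ZW=V$, $Z\bar V=\bar W$, $W\bar V=\bar Z$. If $Z=0$, the first two equations give $V=0$ and $W=0$. If $Z\ne0$, the third gives $W\ne0$. Inserting $V=ZW$ gives $|Z|^2\bar W=\bar W$ and $|W|^2\bar Z=\bar Z$, so $|Z|=|W|=1$. $\square$

**Step 1: $K^{qc}=K$.** The aim is to show that hull membership forces the equations of Lemma 1. $K$ is clearly compact and $K\subset K^{qc}$. Let $F\in K^{qc}$. For a real linear functional $\lambda$ vanishing on $L$, both $\pm\lambda$ are quasiconvex and vanish on $K$, so $\lambda(F)=0$; hence $F\in L$. The functions $\pm\mathrm{Re},\pm\mathrm{Im}$ of $N_{12}-\upsilon$, $N_{13}-\bar\omega$, $N_{23}-\bar\zeta$ are quasiconvex and vanish on $K$, so they vanish at $F$. Thus $F$ satisfies (4.1), and $F\in K$ by Lemma 1.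

**Step 2: $\mu_t\in\mathcal M^{qc}(K)$.** The aim is to realize $\sigma$ by oscillating maps with zero boundary values. The averages of $e^{\mathrm i\alpha},e^{\mathrm i\beta},e^{\mathrm i(\alpha+\beta)}$ vanish, so $\bar\mu_t=0$, and it suffices that $\langle\sigma,f\rangle\ge f(0)$ for quasiconvex $f$. Let
$$P(x)=\tfrac1{\mathrm i}\big(e^{\mathrm ix_1},e^{\mathrm ix_2},e^{\mathrm i(x_1+x_2)}\big),\qquad DP(x)=A\big(e^{\mathrm ix_1},e^{\mathrm ix_2},e^{\mathrm i(x_1+x_2)}\big)\in S,$$
and $P_N(x)=\frac1{2\pi N}P(2\pi Nx)$. For $\delta>0$ small let $\eta\in C_c^\infty((0,1)^n)$, $0\le\eta\le1$, $\eta=1$ on $(\delta,1-\delta)^n$, $|D\eta|\le C/\delta$. For $\varphi=\eta P_N$ we have $D\varphi=\eta\,DP(2\pi N\cdot)+P_N\otimes D\eta$, and the last term is at most $C/(\delta N)\le1$ for $N\ge N(\delta)$. So $|D\varphi|\le3$, and $D\varphi=DP(2\pi N\cdot)$ on $(\delta,1-\delta)^n$. Quasiconvexity gives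
$$f(0)\le\int_{(0,1)^n}f(D\varphi)\le\int_{(\delta,1-\delta)^n}f(DP(2\pi Nx))\,dx+C\delta\sup_{|A|\le3}|f|.$$
As $N\to\infty$ the integral tends to $(1-2\delta)^n\langle\sigma,f\rangle$, because $f(DP(2\pi\,\cdot))$ is $1$-periodic with mean $\langle\sigma,f\rangle$. Then let $\delta\to0$. $\square$

*Remark.* For quasiconvex $f$ we just saw $f(0)\le\langle\sigma,f\rangle\le\sup_Sf$, so $0\in S^{qc}$; also $S^{qc}\subset K^{qc}=K$. Hence $S^{qc}=S\cup\{0\}$: the connected set $S$ has a disconnected quasiconvex hull.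

## 5. The exact inclusion $Du\in K$

Theorem B with $\varepsilon=0$ is easy, and the proof resembles the one for $\{I,-I\}$. For $k,\alpha,\beta\in\mathbf R$ define the *wave*
$$\Pi_{k,\alpha,\beta}(x)=A\big(e^{\mathrm i(kx_1+\alpha)},e^{\mathrm i(kx_2+\beta)},e^{\mathrm i(k(x_1+x_2)+\alpha+\beta)}\big)\in S.$$
The frequency $k$ is the same in both variables. For $k\ne0$ the wave is the gradient of $\frac1{\mathrm ik}(e^{\mathrm i(kx_1+\alpha)},e^{\mathrm i(kx_2+\beta)},e^{\mathrm i(k(x_1+x_2)+\alpha+\beta)})$.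

**Lemma 2 (exact inclusion).** Let $B$ be an open ball and $w:B\to\mathbf C^3$ Lipschitz with $Dw\in K$ a.e. Then either $Dw=0$ a.e. or $Dw=\Pi_{k,\alpha,\beta}$ a.e. for some $k,\alpha,\beta\in\mathbf R$.

*Proof.* Write $Dw=A(Z,W,V)$.

**Step 1: $w$ stays in one piece.** Since $\partial_qw_1=0$ for $q\ge2$ and $B$ is convex, $w_1$ and hence $Z=\partial_1w_1$ depend only on $x_1$. Likewise $W=W(x_2)$. The indicator $\chi$ of $\{Dw\in S\}$ equals both $|Z|^2$ and $|W|^2$ a.e. The first equality gives $\partial_q\chi=0$ for $q\ge2$, the second $\partial_1\chi=0$. So $\chi$ is constant. If $\chi=0$, then $Dw=0$.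

**Step 2: in $S$ the map is a wave.** Let $\chi=1$, so $|Z|=|W|=1$ and $V=ZW$. The third row says $\partial_1w_3=\partial_2w_3=V$, hence $(\partial_1-\partial_2)V=\partial_1(\partial_1w_3-\partial_2w_3)=0$, i.e.
$$(\partial_1-\partial_2)\big(Z(x_1)W(x_2)\big)=0\quad\text{in }\mathcal D'(B).$$
In a box $I\times J\times H\subset B$ (with $H\subset\mathbf R^{n-2}$, absent if $n=2$) choose $g\in C_c^\infty(J;\mathbf C)$ with $\int Wg=1$ and test with $h(x_1)g(x_2)\kappa(x'')$, $\int\kappa=1$. This gives $\int Zh'=c\int Zh$ for all $h\in C^\infty_c(I)$, with $c=\int Wg'$. So $Z'=-cZ$ on $I$, and $|Z|=1$ forces $-c=\mathrm ik$ with $k$ real. Symmetrically $W'=c'W$, and then $(\mathrm ik-c')ZW=0$ gives $c'=\mathrm ik$. So $Z,W$ are smooth and $k=\mathrm{Im}(\bar Z\,\partial_1Z)$ is locally constant on $B$, hence constant. Then $e^{-\mathrm ikx_1}Z$ and $e^{-\mathrm ikx_2}W$ have zero gradient and modulus $1$; they are $e^{\mathrm i\alpha}$ and $e^{\mathrm i\beta}$. $\square$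

Since $\chi$ is constant on balls, it is constant on connected open sets, which is Theorem B for $\varepsilon=0$. In the general case $|Z|^2$ and $|W|^2$ are only approximately equal to $\chi$ and the off-diagonal derivatives are only small; a small $\nabla\chi$ in a weak sense does not make $\chi$ constant. What survives?

## 6. Compactness, and what weak limits do not see

The first thing to try is compactness: assume Theorem B fails for $\varepsilon_j\to0$, pass to a limit, and use Lemma 2.

**Lemma 3 (compactness).** Let $B\subset\mathbf R^n$ be an open ball, $u^j:B\to\mathbf C^3$ uniformly Lipschitz, $\int_B\operatorname{dist}(Du^j,K)\to0$, $u^j\to w$ uniformly. Then either (a) $Dw=0$ a.e., or (b) $Dw=\Pi_{k,\alpha,\beta}$ a.e. for some $k,\alpha,\beta\in\mathbf R$, and $Du^j\to Dw$ in $L^1(B)$.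

*Proof.* **Step 1: $Dw\in K$.** We have $Du^j\overset*\rightharpoonup Dw$ and, by the fact on minors, $N_{pq}(Du^j)\overset*\rightharpoonup N_{pq}(Dw)$. The linear functionals vanishing on $L$ and the functions $N_{12}-\upsilon$, $N_{13}-\bar\omega$, $N_{23}-\bar\zeta$ vanish on $K$ and are Lipschitz on bounded sets. At $Du^j$ they are therefore bounded by a constant times $\operatorname{dist}(Du^j,K)$ and tend to $0$ in $L^1$. Hence $Dw\in L$ and (4.1) holds for $Dw$ a.e., so $Dw\in K$ a.e. by Lemma 1. Lemma 2 gives the alternative.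

**Step 2: strong convergence in case (b).** The aim is convergence of norms. Expand
$$\int_B|Du^j-Dw|^2=\int_B|Du^j|^2-2\,\mathrm{Re}\int_B\langle Du^j,Dw\rangle+\int_B|Dw|^2 .$$
Since $|A|\le2+\operatorname{dist}(A,K)$ and $\operatorname{dist}(Du^j,K)$ is bounded and tends to $0$ in $L^1$, the first term has $\limsup\le4|B|$. By weak convergence the second tends to $-8|B|$, as $|Dw|=2$. The third is $4|B|$. So the left side tends to $0$. $\square$

Now try to prove Theorem B by contradiction. Suppose it fails. Then there are $\varepsilon_j\to0$, $\varepsilon_j<\frac14$, connected open $\Omega_j$ and $u_j$ with $Du_j\in U_{\varepsilon_j}$ a.e. such that $E_j=\{Du_j\in U^S_{\varepsilon_j}\}$ and $\Omega_j\setminus E_j$ both have positive measure.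

**Step 1: a ball where the pieces occupy half each.** Join a density point of $E_j$ to one of $\Omega_j\setminus E_j$ by a path in $\Omega_j$. For small $r$ we have $B_{40r}(p)\subset\Omega_j$ for all $p$ on the path, and the fraction $|E_j\cap B_r(p)|/|B_r|$ is $>\frac12$ at one end and $<\frac12$ at the other. It is continuous in $p$, so it equals $\frac12$ for some $p$. Translate $p$ to $0$, rescale $r$ to $\frac18$, subtract a constant:
$$u_j:B_5\to\mathbf C^3,\quad u_j(0)=0,\quad Du_j\in U_{\varepsilon_j}\text{ a.e.},\quad|E_j\cap B_{1/8}|=\tfrac12|B_{1/8}|.\tag{6.1}$$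

**Step 2: the limit is zero.** As $|Du_j|\le\frac94$, a subsequence converges uniformly to some $w$, and Lemma 3 applies on $B_5$. In case (b), $Du_j\to Dw\in S$ in $L^1$. But off $E_j$ we have $|Du_j|<\frac14$ and $|Dw|=2$, so $|Du_j-Dw|\ge1$ there, and $|B_{1/8}\setminus E_j|\to0$, contradicting (6.1). So $Dw=0$, hence $w=0$ and
$$\delta_j:=\|u_j\|_{L^\infty(B_5)}\to0.\tag{6.2}$$

Here the argument stops: case (a) is no contradiction. Even gradients lying wholly in $S$ can have weak limit $0$: $DP_N\in S$ everywhere and $P_N\to0$ uniformly. At unit scale a weak limit does not distinguish a vanishing gradient from a fast wave. So we have to look at the scale of the wave.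

## 7. Blow-up finds one wave

**Lemma 4 (blow-up).** Suppose Theorem B fails, and let $u_j$ be as in (6.1), (6.2). After passing to a subsequence and possibly replacing $u_j$ by $\bar u_j$ for all $j$, there are $x_j\in E_j\cap B_{1/8}$, $\hat\ell_j>0$ with $\hat\ell_j\to0$, and $\alpha_j,\beta_j\in\mathbf R$ with
$$\operatorname{av}_{B_{10\hat\ell_j}(x_j)}\big|Du_j-\Pi_{1/\hat\ell_j,\alpha_j,\beta_j}\big|\to0 .$$

*Proof.* **Step 1: choose the scale.** The aim is a radius at which $Du_j$ has a definite distance from constants in $S$. Let $x_j\in E_j\cap B_{1/8}$ be a Lebesgue point of $Du_j$ with $Du_j(x_j)\in U^S_{\varepsilon_j}$, and let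
$$m_j(r)=\min_{A\in S}\operatorname{av}_{B_r(x_j)}|Du_j-A|,\qquad0<r\le2,$$
which is continuous in $r$. Then $\limsup_{r\to0}m_j(r)\le\varepsilon_j<\frac14$. By the divergence theorem $\int_{B_r(x_j)}Du_j=\int_{\partial B_r(x_j)}u_j\otimes\mathbf n$, and $|\partial B_r|=n|B_r|/r$, so $|\operatorname{av}_{B_r(x_j)}Du_j|\le n\delta_j/r$ and
$$m_j(r)\ge2-n\delta_j/r .$$
For large $j$, $m_j(2)\ge1$, so there is $r_j\le2$ with $m_j(r_j)=\frac12$. Then $n\delta_j/r_j\ge\frac32$, so $r_j\le n\delta_j\to0$.

**Step 2: the blow-up limit is a wave.** Let $v_j(y)=r_j^{-1}(u_j(x_j+r_jy)-u_j(x_j))$ on $B_{2/r_j}$. These maps are uniformly Lipschitz and $\operatorname{dist}(Dv_j,K)\le\varepsilon_j$; a subsequence converges locally uniformly to some $v$ on $\mathbf R^n$. Let $A_j\in S$ attain $m_j(r_j)$, and $A_j\to A\in S$ along a subsequence. If $Dv=0$ on $B_1$, weak lower semicontinuity gives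
$$2=\operatorname{av}_{B_1}|Dv-A|\le\liminf\operatorname{av}_{B_1}|Dv_j-A_j|=\tfrac12,$$
which is false. So on every $B_M$, $M\ge1$, case (a) of Lemma 3 is excluded and case (b) holds. The waves on different $B_M$ are the same, since $Dv$ on $B_1$ determines $k$ and the phases mod $2\pi$. So $Dv=\Pi_{\kappa,\alpha,\beta}$ on $\mathbf R^n$ and $Dv_j\to Dv$ in $L^1_{loc}$.

**Step 3: $\kappa\neq0$, and we may take $\kappa>0$.** By the $L^1$ convergence, $\min_{A\in S}\operatorname{av}_{B_1}|\Pi_{\kappa,\alpha,\beta}-A|=\lim m_j(r_j)=\frac12>0$; for $\kappa=0$ it would be $0$. Complex conjugation preserves $S$, $K$, $U_\varepsilon$ and $E_j$, and turns $\Pi_{\kappa,\alpha,\beta}$ into $\Pi_{-\kappa,-\alpha,-\beta}$. So we may assume $\kappa>0$. Put $\hat\ell_j=r_j/\kappa\to0$. Convergence in $L^1(B_{10/\kappa})$, written in the variable $x=x_j+r_jy$, is the claim, because $\Pi_{\kappa,\alpha,\beta}((x-x_j)/r_j)=\Pi_{1/\hat\ell_j,\alpha_j,\beta_j}(x)$ with suitably shifted phases. $\square$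

So near $x_j$ the map is a wave of tiny wavelength. If the wave persisted over $B_{1/4}(x_j)\supset B_{1/8}$, then $Du_j$ would be near $S$ on most of $B_{1/8}$, contradicting (6.1). We must propagate a wave of wavelength $\ell$ over a distance of order $1$, that is, over about $1/\ell$ wavelengths, with no relation between $\ell$ and $\varepsilon_j$ available.

## 8. Good pairs, one step of continuation, and the drift of the wavelength

**Convention.** $C,C_1,C_2,\dots$ depend only on $n$. $\tau\in(0,\frac12 80^{-n})$ is a number depending only on $n$, fixed so small that the finitely many conditions "$C\tau$ is small enough" below hold.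

**Lemma 5 (comparing waves).** With $\delta_0=2^{-n-1}$ there is $C_1$ such that: if $\operatorname{av}_{B_1(y)}|\Pi_{1,\alpha,\beta}-\Pi_{k,\alpha',\beta'}|\le\delta\le\delta_0$, $k\in\mathbf R$, then $|k-1|\le C_1\delta$, and on $B_{10}(y)$
$$|e^{\mathrm i(x_1+\alpha)}-e^{\mathrm i(kx_1+\alpha')}|\le C_1\delta,\qquad|e^{\mathrm i(x_2+\beta)}-e^{\mathrm i(kx_2+\beta')}|\le C_1\delta .$$

*Proof.* Shifting phases, take $y=0$. Let $\kappa=k-1$, $b=\alpha'-\alpha$, $d(x)=\operatorname{dist}(\kappa x_1+b,2\pi\mathbf Z)$. The $(1,1)$ entries differ by $|1-e^{\mathrm i(\kappa x_1+b)}|\ge\frac2\pi d(x)$, so $\operatorname{av}_{B_1}d\le\frac\pi2\delta$. For $0\le h\le\frac12$ and $x\in B_{1/2}$ we have $\operatorname{dist}(\kappa h,2\pi\mathbf Z)\le d(x)+d(x+he_1)$, and averaging over $B_{1/2}$ gives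
$$\operatorname{dist}(\kappa h,2\pi\mathbf Z)\le2\cdot2^n\cdot\tfrac\pi2\delta=2^n\pi\delta\le\tfrac\pi2 .$$
As $h$ runs from $0$ to $\frac12$, $\kappa h$ starts at $0$ and stays within $\frac\pi2$ of $2\pi\mathbf Z$, so it stays in $[-\frac\pi2,\frac\pi2]$ and $|\kappa|h\le2^n\pi\delta$. With $h=\frac12$: $|\kappa|\le2^{n+1}\pi\delta$. Some $x\in B_1$ has $d(x)\le\frac\pi2\delta$, and $d$ is $|\kappa|$-Lipschitz, so $d\le\frac\pi2\delta+11|\kappa|\le C\delta$ on $B_{10}$. Finally $|1-e^{\mathrm i\vartheta}|\le\operatorname{dist}(\vartheta,2\pi\mathbf Z)$. The second estimate is identical, with the $(2,2)$ entries. $\square$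

**Definition (good pair).** Let $Du\in U_\varepsilon$ a.e. in an open set $\Omega$ ($\varepsilon\le\frac14$). A pair $(x,\ell)$, $\ell>0$, is *$\tau$-good* if $B_{10\ell}(x)\subset\Omega$ and for some $\alpha,\beta$ (its *phases*) $\operatorname{av}_{B_{10\ell}(x)}|Du-\Pi_{1/\ell,\alpha,\beta}|\le\tau$.

For example, for $u(x)=\ell P(x/\ell)$ we have $Du=\Pi_{1/\ell,0,0}$, and $(x,\ell)$ is $\tau$-good for every $x$ with $B_{10\ell}(x)\subset\Omega$. The notion is invariant under $u\mapsto\ell^{-1}u(x+\ell\,\cdot)$, which turns $(x,\ell)$ into $(0,1)$ and shifts phases.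

**Lemma 6 (continuation).** There is $\varepsilon_1=\varepsilon_1(\tau)\in(0,\frac14]$ such that if $Du\in U_{\varepsilon_1}$ a.e. in $B_{20\ell}(x)\subset\Omega$ and $(x,\ell)$ is $\tau$-good, there is $\ell'$ with $|\ell'/\ell-1|\le C_2\tau\le\frac1{10}$ such that $(x',\ell')$ is $\tau$-good for all $|x'-x|\le2\ell$.

*Proof.* Otherwise, after scaling to $x=0$, $\ell=1$, there are $u^j$ on $B_{20}$ with $Du^j\in U_{1/j}$ ($j\ge4$), $u^j(0)=0$, with $(0,1)$ $\tau$-good with phases $\alpha_j\to\alpha$, $\beta_j\to\beta$ (mod $2\pi$, subsequence), for which no such $\ell'$ exists. Let $u^j\to w$ uniformly (subsequence) and apply Lemma 3 on $B_{20}$. By weak lower semicontinuity $\operatorname{av}_{B_{10}}|Dw-\Pi_{1,\alpha,\beta}|\le\tau$. Case (a) would give $2\le\tau$. So (b) holds, $Dw=\Pi_{k,\alpha',\beta'}$. Then $\operatorname{av}_{B_1}|\Pi_{k,\alpha',\beta'}-\Pi_{1,\alpha,\beta}|\le10^n\tau\le\delta_0$, and Lemma 5 gives $|k-1|\le C_110^n\tau\le\frac12$. Put $\ell'=1/k$; then $|\ell'-1|=|k-1|/k\le C_2\tau\le\frac1{10}$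 with $C_2=2\cdot10^nC_1$. For $|x'|\le2$ we have $B_{10\ell'}(x')\subset B_{13}$, and
$$\operatorname{av}_{B_{10\ell'}(x')}|Du^j-\Pi_{k,\alpha',\beta'}|\le C\|Du^j-\Pi_{k,\alpha',\beta'}\|_{L^1(B_{20})}\to0$$
uniformly in $x'$. So for large $j$ all $(x',\ell')$ with $|x'|\le2$ are $\tau$-good, a contradiction. $\square$

The accuracy $\tau$ is restored at every step: the new pairs are again $\tau$-good, with the same $\tau$. So why not just iterate? Because the wavelength may drift. Walk along a line with steps $2\ell_i$; Lemma 6 only says $\ell_{i+1}\ge(1-C_2\tau)\ell_i$. It does not exclude $\ell_i=(1-C_2\tau)^i\ell_0$, and then the total distance covered is $\sum_i2\ell_i=2\ell_0/(C_2\tau)$, which tends to $0$ with $\ell_0$ since $\tau$ is fixed. So the iteration might never leave a tiny neighborhood of $x_j$. Upward drift is also a problem: $\ell$ could grow until $B_{20\ell}$ leaves the domain. A relative error per wavelength is not enough. We need to show that the errors accumulate only once per *doubling of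 distance*.

We first record that good pairs near each other are consistent.

**Lemma 7.** Let $(x,\ell),(x',\ell')$ be $\tau$-good with phases $(\alpha,\beta),(\alpha',\beta')$, $|x-x'|\le4\ell$, $\ell'/\ell\in[\frac12,2]$. Then $|\ell'/\ell-1|\le C_3\tau$, and on $B_{10\ell}(x)$: $|e^{\mathrm i(y_1/\ell+\alpha)}-e^{\mathrm i(y_1/\ell'+\alpha')}|\le C_3\tau$ and $|e^{\mathrm i(y_2/\ell+\beta)}-e^{\mathrm i(y_2/\ell'+\beta')}|\le C_3\tau$.

*Proof.* Since $10\ell'\ge5\ell$, $B_\ell(x)\subset B_{10\ell}(x)\cap B_{10\ell'}(x')$. So the average of $|\Pi_{1/\ell,\alpha,\beta}-\Pi_{1/\ell',\alpha',\beta'}|$ over $B_\ell(x)$ is at most $10^n\tau+20^n\tau\le\delta_0$. Rescale $x$ to $0$ and $\ell$ to $1$, and apply Lemma 5 with $k=\ell/\ell'\ge\frac12$; note $|\ell'/\ell-1|=|k-1|/k\le2|k-1|$. $\square$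

## 9. Atlases and the phase map

What have we not used? Each good pair carries *two* phases, $x_1/\ell+\alpha$ and $x_2/\ell+\beta$, with the *same* $\ell$; this came from the third row of $K$. Glue the local phases to a map $\Phi=(\varphi_1,\varphi_2)$. Then $D\Phi\approx\ell^{-1}\pi$, where $\pi:\mathbf R^n\to\mathbf R^2$, $\pi(x)=x'=(x_1,x_2)$; we write $x=(x',x'')$. In the variables $x'$ this is an almost conformal map that does not turn directions. If $D\Phi=\ell^{-1}\pi$ exactly on a convex set, then $\varphi_1=\varphi_1(x_1)$, $\varphi_2=\varphi_2(x_2)$ and $\partial_1\varphi_1=\partial_2\varphi_2=1/\ell$, so $\ell$ is constant. With one phase alone, $\ell=\ell(x_1)$ could be arbitrary.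

**Definition (atlas).** Let $D\subset\Omega$ be compact and convex. An *atlas* on $D$ is a function $\ell:D\to(0,\infty)$ with $(x,\ell(x))$ $\tau$-good for all $x\in D$ and $\ell(x')/\ell(x)\in[\frac12,2]$ whenever $x,x'\in D$, $|x-x'|\le\ell(x)$. Fix phases $\alpha(x),\beta(x)$.

For $u(x)=\ell P(x/\ell)$, the constant $\ell$ is an atlas on every $D$ with $B_{10\ell}(x)\subset\Omega$ for $x\in D$, and $x'/\ell$ is a phase map. In general $\ell$ need not be continuous. Covering $D$ by finitely many balls $B_{\ell(x)}(x)$, on each of which $\ell$ varies by a factor at most $2$ from its value at the center, we get $0<\inf_D\ell\le\sup_D\ell<\infty$. Moreover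
$$x,x'\in D,\ |x-x'|\le4\ell(x)\ \Longrightarrow\ |\ell(x')/\ell(x)-1|\le C_3\tau.\tag{9.1}$$
Indeed, for $|x-x'|\le\ell(x)$ this is Lemma 7. In general divide $[x,x']\subset D$ into $8$ equal parts, each of length $\le\ell(x)/2$, with division points $x^i$. Inductively $\ell(x^i)\ge(1-C_3\tau)^i\ell(x)\ge\ell(x)/2$, so each step has length $\le\ell(x^i)$ and changes $\ell$ by a factor in $[1-C_3\tau,1+C_3\tau]$. Altogether $\ell(x')/\ell(x)\in[\frac12,2]$, and Lemma 7 applies to $x,x'$ directly.

**Lemma 8 (phase map).** Given an atlas on $D$ there is a map $\Phi$ to $\mathbf R^2$, defined and $C^1$ near $D$, with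
$$\|D\Phi(y)-\ell(y)^{-1}\pi\|\le C_4\tau\,\ell(y)^{-1}\qquad(y\in D).$$

*Proof.* **Step 1: a partition of unity at the scale $\ell$.** Cover $D$ by finitely many balls $B_{\ell(x)/10}(x)$, $x\in D$. By Vitali's lemma there are finitely many disjoint ones $B_{\ell_i/10}(x_i)$, $\ell_i=\ell(x_i)$, with $D\subset\bigcup B_{3\ell_i/10}(x_i)\subset\bigcup B_{\ell_i/2}(x_i)$. Let $b\in C_c^\infty(B_1)$, $0\le b\le1$, $b=1$ on $B_{1/2}$, $b_i=b((\cdot-x_i)/\ell_i)$ and $\psi_i=b_i/\sum_jb_j$ near $D$, where $\sum_jb_j\ge1$. If $y\in D\cap B_{\ell_i}(x_i)$, then $|\ell(y)/\ell_i-1|\le C_3\tau$ by (9.1). For fixed $y$ the corresponding balls $B_{\ell_i/10}(x_i)$ are disjoint, have radius comparable to $\ell(y)$ and lie within $C\ell(y)$ of $y$; so there are at most $C$ of them. Hence $\sum_i|\nabla\psi_i(y)|\le C/\ell(y)$.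

**Step 2: glue the exponentials.** Gluing $e^{\mathrm i\,\text{phase}}$ avoids the ambiguity mod $2\pi$. Let $Z_i(x)=e^{\mathrm i(x_1/\ell_i+\alpha(x_i))}$ and $\zeta_1=\sum_i\psi_iZ_i$. For $y\in D$ put $Z^y(x)=e^{\mathrm i(x_1/\ell(y)+\alpha(y))}$. If $\psi_i(y)\ne0$ or $\nabla\psi_i(y)\ne0$, then $|x_i-y|\le\ell_i$, and Lemma 7 for $(x_i,\ell_i)$, $(y,\ell(y))$ gives
$$|Z_i(y)-Z^y(y)|\le C\tau,\qquad|\nabla Z_i(y)-\nabla Z^y(y)|\le\Big|\frac1{\ell_i}-\frac1{\ell(y)}\Big|+\frac{|Z_i(y)-Z^y(y)|}{\ell(y)}\le\frac{C\tau}{\ell(y)} .$$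
Since $\sum\psi_i=1$ and $\sum\nabla\psi_i=0$, we have at $y$
$$\zeta_1-Z^y=\sum\psi_i(Z_i-Z^y),\qquad\nabla\zeta_1-\nabla Z^y=\sum\nabla\psi_i\,(Z_i-Z^y)+\sum\psi_i(\nabla Z_i-\nabla Z^y),$$
so $|\zeta_1(y)-Z^y(y)|\le C\tau$ and $|\nabla\zeta_1(y)-\nabla Z^y(y)|\le C\tau/\ell(y)$.

**Step 3: take the argument.** In particular $|\zeta_1|\ge\frac12$ on $D$, and $\zeta_1\ne0$ on a convex neighborhood of $D$. There $\zeta_1=|\zeta_1|e^{\mathrm i\varphi_1}$ with $\varphi_1$ of class $C^1$, and $\nabla\varphi_1(y)=\mathrm{Im}(\nabla\zeta_1/\zeta_1)(y)=\ell(y)^{-1}(e_1+O(\tau))$, because $\nabla Z^y/Z^y=\mathrm i\,e_1/\ell(y)$. The same with $x_2,\beta$ gives $\varphi_2$. Put $\Phi=(\varphi_1,\varphi_2)$. $\square$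

## 10. Almost conformal maps distort scales by a small power

How much can $\ell$ vary under the conclusion of Lemma 8? A model in the plane: $\Phi(z)=z^{1+\gamma}/(1+\gamma)$ on $\{\mathrm{Re}\,z>0\}$. Its derivative is multiplication by $z^\gamma=|z|^\gamma e^{\mathrm i\gamma\arg z}$, so with $1/\ell=|z|^\gamma$ we have $\|D\Phi-\ell^{-1}\mathrm{Id}\|=\ell^{-1}|e^{\mathrm i\gamma\arg z}-1|\le\frac\pi2\gamma\,\ell^{-1}$. So $\ell$ may vary like a small power of the distance. We show that it varies no more than that, which is the gain from one factor per wavelength to one factor per doubling. The tool: $\Phi$ preserves directions of segments, long or short, so it maps equilateral triangles of any size to nearly equilateral ones, and triangles can be halved.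

Let $T_1\subset\mathbf R^2$ be the closed equilateral triangle of side $1$ centered at $0$ (inradius $>\frac14$, circumradius $1/\sqrt3<0.6$), $D_1^*=T_1\times\overline{B''_1}\subset\mathbf R^2\times\mathbf R^{n-2}$ (if $n=2$, $D_1^*=T_1$), and $D_\rho=x_0+\rho D^*_1$. Since $\sqrt{1/3+1}<1.2$,
$$B_{\rho/4}(x_0)\subset D_\rho\subset\overline{B_{1.2\rho}(x_0)}.$$

**Lemma 9 (scale estimate).** Let $\ell$ be an atlas on $D_\rho$, $\ell_0=\ell(x_0)\le\rho$, $q=\rho/\ell_0$. Then for all $y\in D_\rho$
$$\tfrac1{32}\,\ell_0\,q^{-1/2}\le\ell(y)\le16\,\ell_0\,q^{1/4}.$$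

*Proof.* Let $\Phi$ be as in Lemma 8 and $\theta=C_4\tau$.

**Step 1 (directions).** We show that $\Phi$ nearly preserves directions of segments of any length. Let $y,y+h\in D_\rho$ with $h'=\pi h\ne0$ and $|h|\le2|h'|$; call such a segment an *admissible edge*. At each of its points $|D\Phi\,h-\ell^{-1}h'|\le\theta|h|/\ell\le2\theta|h'|/\ell$. For $v\in\mathbf R^2$ let $v_\parallel,v_\perp$ be the components along and orthogonal to $h'$. Then $v=D\Phi\,h$ has $v_\parallel\ge(1-2\theta)|h'|/\ell>0$ and $|v_\perp|\le2\theta|h'|/\ell\le4\theta v_\parallel$. The set $\{|v_\perp|\le4\theta v_\parallel\}$ is a convex cone, so it contains $\Phi(y+h)-\Phi(y)=\int_0^1D\Phi(y+sh)h\,ds$ as well, and this vector has positive parallel component. It is nonzero and makes an angle $\le4\theta$ with $h'$. The size of $\ell$ along the segment plays no role.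

**Step 2 (triangles).** We turn directions into ratios of lengths. Let $y_0,y_1,y_2\in D_\rho$ have all edges admissible and projections forming an equilateral triangle. By Step 1 the image triangle under $\Phi$ has all angles within $8\theta$ of $\pi/3$. By the law of sines its sides have ratios at most
$$\Lambda:=\frac{\sin(\pi/3+8\theta)}{\sin(\pi/3-8\theta)}\le1+C\theta .$$

**Step 3 (halving).** We compare magnifications at scales $s$ and $s/2$. For a horizontal equilateral triangle $\Delta\subset D_\rho$ (constant $x''$) of side $s$, let $G(\Delta)$ be $s^{-1}$ times the longest side of the image triangle of its vertices. Divide $\Delta$ into four equilateral triangles of side $s/2$, its *children*. The central child shares a side with each of the others, so the images of any two small sides have length ratio $\le\Lambda^3$: go within a corner child to the shared side, across the central child, and within the other corner child. Let $m_*$, $m^*$ be the smallest and largest image lengths of small sides. The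 image of a side of $\Delta$ is the sum of the images of two small sides, both in the cone $|v_\perp|\le4\theta v_\parallel$ about that side's direction, where $v_\parallel\ge\cos(4\theta)|v|$. So its length lies between $2\cos(4\theta)m_*$ and $2m^*$. For a child $\Delta'$, $G(\Delta')=2s^{-1}\cdot$(its longest image side) lies in $[2m_*/s,2m^*/s]$. Hence $\cos(4\theta)\Lambda^{-3}\le G(\Delta)/G(\Delta')\le\Lambda^3$, i.e.
$$2^{-\gamma}\le G(\Delta)/G(\Delta')\le2^\gamma,\qquad\gamma=C\tau\le\tfrac18.$$

**Step 4 (slices).** We compare the large triangles at different heights $x''$ (nothing to do if $n=2$). Let $V_0,V_1,V_2$ be the vertices of $T=x_0'+\rho T_1$, and let $y'',y''_*\in x_0''+\rho\overline{B_1''}$ have midpoint $\mathbf m$. Consider the chain of triples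

1. $(V_0,y'')\,(V_1,y'')\,(V_2,y'')$
2. $(V_0,y'')\,(V_1,y'')\,(V_2,\mathbf m)$
3. $(V_0,y'')\,(V_1,\mathbf m)\,(V_2,\mathbf m)$
4. $(V_0,y''_*)\,(V_1,\mathbf m)\,(V_2,\mathbf m)$
5. $(V_0,y''_*)\,(V_1,y''_*)\,(V_2,\mathbf m)$
6. $(V_0,y''_*)\,(V_1,y''_*)\,(V_2,y''_*)$

All edges have projected length $\rho$ and vertical part at most $\rho$, since $y''$ and $y''_*$ never occur in the same triple. So $|h|\le\sqrt2\,|h'|$ and the edges are admissible. Consecutive triples share an edge; its image is at least $\Lambda^{-1}$ times the longest image side of the first triple and at most the longest image side of the second. After five transitions, $G(T\times\{y''\})\le\Lambda^5G(T\times\{y''_*\})\le2\,G(T\times\{y''_*\})$.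

**Step 5 (conclusion).** We descend from the large triangle to the scale $\ell(y)$, where $G$ is known. For $y\in D_\rho$ take nested triangles $\Delta_0=T\times\{y''\}\supset\Delta_1\supset\cdots\ni y$, each a child of the previous one. Let $i(y)\ge0$ be the least index $i$ with $2^{-i}\rho\le\ell(y)$; then $2^{i(y)}\le2\max(1,\rho/\ell(y))$. All points of $\Delta_{i(y)}$ are within $\ell(y)$ of $y$, so by (9.1) and Lemma 8 $\|D\Phi-\ell(y)^{-1}\pi\|\le\frac12\ell(y)^{-1}$ there, and integrating along the sides, $G(\Delta_{i(y)})\in[\frac12\ell(y)^{-1},2\ell(y)^{-1}]$. The same holds for $x_0$. Going from $\Delta_{i(y)}$ up to $T\times\{y''\}$, across to $T\times\{x_0''\}$, and down to $x_0$ costs a factor $2$ at each end, a factor $2$ for the slices, and $2^\gamma$ per halving: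
$$\max\Big\{\frac{\ell_0}{\ell(y)},\frac{\ell(y)}{\ell_0}\Big\}\le8\cdot2^{\gamma(i(y)+i(x_0))}\le8\cdot4^\gamma\max\Big(1,\frac\rho{\ell(y)}\Big)^\gamma q^\gamma\le16\max\Big(1,\frac\rho{\ell(y)}\Big)^\gamma q^\gamma ;$$
here $2^{i(x_0)}\le2q$ as $q\ge1$. Let $\lambda=\ell(y)/\ell_0$, so $\rho/\ell(y)=q/\lambda$. If $\lambda\ge1$, the maximum is at most $q$ and $\lambda\le16q^{2\gamma}\le16q^{1/4}$, while the lower bound is trivial. If $\lambda\le1$, the upper bound is trivial and $\lambda^{-1}\le16q^{2\gamma}\lambda^{-\gamma}$, so $\lambda^{-1}\le(16q^{2\gamma})^{1/(1-\gamma)}\le(16q^{1/4})^{8/7}\le32q^{1/2}$. $\square$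

## 11. Propagation to unit distance

**Proposition 10.** Let $Du\in U_{\varepsilon_1}$ a.e. in $B_2(x_0)$ ($\varepsilon_1$ from Lemma 6), and let $(x_0,\hat\ell)$ be $\tau$-good in $\Omega=B_2(x_0)$ with $\hat\ell\le\frac1210^{-4}$. Then with $E=\{Du\in U^S_{\varepsilon_1}\}$: $|B_{1/4}(x_0)\setminus E|\le40^n\tau|B_{1/4}|$.

*Proof.* **Step 1: a first atlas.** By Lemma 6 there is $\ell_0\in[0.9\hat\ell,1.1\hat\ell]$ with $(x,\ell_0)$ $\tau$-good for $|x-x_0|\le2\hat\ell$. As $D_{\ell_0}\subset\overline{B_{1.2\ell_0}(x_0)}$ and $1.2\cdot1.1<2$, the constant $\ell\equiv\ell_0$ is an atlas on $D_{\ell_0}$. Also $\ell_0\le10^{-4}$. Put $\ell_*=\ell_0^{3/2}/32$.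

**Step 2: enlarge the atlas by a fixed amount.** Suppose there is an atlas on $D_\rho$ with $\ell(x_0)=\ell_0$, $\ell_0\le\rho<1$. Lemma 9, with $q=\rho/\ell_0\le1/\ell_0$, gives on $D_\rho$
$$\ell_*\le\ell\le16\,\ell_0^{3/4}\le0.016 .$$
These two bounds exclude the two dangers of Section 8: $\ell$ neither collapses nor becomes large. Let $\rho'=\min(1,\rho+\ell_*/2)$. For $x\in D_{\rho'}\setminus D_\rho$ let $p(x)=x_0+\frac\rho{\rho'}(x-x_0)\in D_\rho$, and for $x\in D_\rho$ let $p(x)=x$. Then
$$|x-p(x)|\le1.2(\rho'-\rho)\le0.6\,\ell_*\le\ell(p(x)),\qquad B_{20\ell(p(x))}(p(x))\subset B_{1.2+0.32}(x_0)\subset B_2(x_0).$$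
For new $x$, Lemma 6 applied at $p(x)$ yields $\ell(x)$ with $(x,\ell(x))$ $\tau$-good and $|\ell(x)/\ell(p(x))-1|\le\frac1{10}$. Old values are kept.

We check that this is an atlas on $D_{\rho'}$. If $x,y\in D_{\rho'}$ and $|x-y|\le\ell(x)$, then
$$|p(x)-p(y)|\le\ell(x)+1.2\,\ell_*\le1.1\,\ell(p(x))+1.2\,\ell(p(x))\le4\,\ell(p(x)).$$
So by (9.1) on $D_\rho$, $|\ell(p(y))/\ell(p(x))-1|\le C_3\tau$, and $\ell(y)/\ell(x)$ lies between $\frac{0.9}{1.1}(1-C_3\tau)$ and $\frac{1.1}{0.9}(1+C_3\tau)$, hence in $[\frac12,2]$. The enlarged function is again an atlas with the same constants, and Lemma 9 applies to it afresh, with reference point $x_0$. Nothing accumulates.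

**Step 3: reach $\rho=1$.** Since $\ell_*$ is fixed, finitely many enlargements give an atlas on $D_1$, and $\ell\le0.016$ there by Lemma 9.

**Step 4: measure the bad set.** For $x\in D_1$ let $\Pi$ be the wave at $(x,\ell(x))$. Off $E$, $|Du|<\varepsilon_1$ a.e., so $|Du-\Pi|\ge2-\varepsilon_1\ge1$, and therefore $|B_{10\ell(x)}(x)\setminus E|\le\tau|B_{10\ell(x)}|$. By compactness and Vitali's lemma choose finitely many disjoint $B_{2\ell_i}(x_i)$, $x_i\in D_1$, $\ell_i=\ell(x_i)$, with $D_1\subset\bigcup B_{6\ell_i}(x_i)\subset\bigcup B_{10\ell_i}(x_i)$. The disjoint balls lie in $B_2(x_0)$, so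
$$|D_1\setminus E|\le\tau\sum|B_{10\ell_i}|=5^n\tau\sum|B_{2\ell_i}|\le5^n\tau|B_2|=40^n\tau|B_{1/4}|,$$
and $B_{1/4}(x_0)\subset D_1$. $\square$

## 12. End of the proof of Theorem B

Suppose Theorem B fails, and take $u_j,\varepsilon_j,E_j$ as in (6.1), (6.2) and $x_j,\hat\ell_j$ as in Lemma 4. With $\tau$ and $\varepsilon_1=\varepsilon_1(\tau)$ fixed, take $j$ so large that $\varepsilon_j\le\varepsilon_1$, $\hat\ell_j\le\frac1210^{-4}$, and the average in Lemma 4 is $\le\tau$. As $B_2(x_j)\subset B_5$, the pair $(x_j,\hat\ell_j)$ is $\tau$-good in $B_2(x_j)$, and Proposition 10 applies with $x_0=x_j$. Since $Du_j\in U_{\varepsilon_j}\subset U_{\varepsilon_1}$ and $\varepsilon_1\le\frac14$, the sets $\{Du_j\in U^S_{\varepsilon_1}\}$ and $E_j$ agree up to null sets. From $B_{1/8}\subset B_{1/4}(x_j)$ and (6.1),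
$$\tfrac12 2^{-n}|B_{1/4}|=|B_{1/8}\setminus E_j|\le|B_{1/4}(x_j)\setminus E_j|\le40^n\tau|B_{1/4}|,$$
i.e. $\tau\ge\frac1280^{-n}$, contrary to the choice of $\tau$. This proves Theorem B. With Theorem A and the Corollary, the conjecture is disproved for all $n\ge2$, $m\ge6$: the set $K$ (with zero rows added if $m>6$), the measures $\mu_t$ with $0<t<1$, and the open $\varepsilon_0$-neighborhood of $K$ admit no generating sequence. $\blacksquare$

## 13. All measures in $\mathcal M^{qc}(K)$ (proof of Theorem C)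

The inclusion "$\supseteq$" is Theorem A together with the trivial $\delta_A\in\mathcal M^{qc}(K)$. The conclusion of the conjecture holds for $\delta_A$, $A\in K$, by affine maps, and for $\sigma$ by the maps $P_N$ of Section 4, for which $DP_N\in S$. It fails for $\mu_t$, $0<t<1$, by the Corollary. It remains to show "$\subseteq$".

Let $\nu\in\mathcal M^{qc}(K)$. For quasiconvex $f$, $f(\bar\nu)\le\langle\nu,f\rangle\le\sup_Kf$, so $\bar\nu\in K^{qc}=K$. If $\bar\nu\in S$, then $\int|A-\bar\nu|^2d\nu=\int|A|^2d\nu-|\bar\nu|^2\le4-4=0$, so $\nu=\delta_{\bar\nu}$. Let now $\bar\nu=0$.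

**Lemma 11.** If $\nu\in\mathcal M^{qc}(K)$, $\bar\nu=0$, $t=\nu(S)>0$, then for some $c>0$ the signed measure $\nu-c\sigma+c\delta_0$ is a nonnegative measure belonging to $\mathcal M^{qc}(K)$.

*Lemma 11 implies Theorem C.* The set of $c\ge0$ with $\nu-c\sigma+c\delta_0\in\mathcal M^{qc}(K)$ contains $0$, is closed (nonnegativity and the defining inequalities pass to limits), and is bounded by $\nu(S)$. Let $c^*$ be its maximum and $\nu^*=\nu-c^*\sigma+c^*\delta_0$, so $\bar\nu^*=0$. If $\nu^*(S)>0$, Lemma 11 for $\nu^*$ contradicts maximality. So $\nu^*=\delta_0$ and $\nu=c^*\sigma+(1-c^*)\delta_0=\mu_{c^*}$. $\square$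

*Proof of Lemma 11.* The plan: take maps that generate $\nu$, find the places where they look like waves, and replace the waves there by constants. This removes a multiple of $\sigma$, adds the same multiple of $\delta_0$, and leaves test maps for quasiconvexity.

**Step 1: a generating sequence with zero boundary values.** Let $Q=(0,1)^n$. The theorem of Kinderlehrer and Pedregal (Arch. Rational Mech. Anal. 115 (1991)) says: a compactly supported probability measure $\nu$ with $\langle\nu,f\rangle\ge f(\bar\nu)$ for all quasiconvex $f$ is generated by gradients of a sequence of maps on $Q$ with uniformly bounded gradients. Let $u_j$ be such maps for our $\nu$, vanishing at the center of $Q$. As $Du_j\overset*\rightharpoonup\bar\nu=0$, $u_j\to0$ uniformly. Multiply $u_j$ by cutoffs $\eta_j\in C_c^\infty(Q)$, $0\le\eta_j\le1$, with $|\{\eta_j\ne1\}|\to0$ and $\|u_j\|_\infty\|D\eta_j\|_\infty\to0$ (a boundary layer of width $\|u_j\|_\infty^{1/2}+1/j$ will do). This keeps gradients bounded and changes $Du_j$ only on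 sets of vanishing measure. So we may assume $u_j\in W_0^{1,\infty}(Q;\mathbf C^3)$, $\|Du_j\|_\infty\le\Lambda_0$, $\|u_j\|_\infty\to0$, and $Du_j$ generates $\nu$. Put $g_j=\operatorname{dist}(Du_j,K)$. Since $\langle\nu,\operatorname{dist}(\cdot,K)\rangle=0$, $g_j\to0$ in $L^1(Q)$. Let $s_j=\|g_j\|_{L^1}^{1/2}+1/j\to0$.

**Step 2: good points.** We select points where $Du_j$ is near $S$ and near $K$ at all scales on average. Let $G_j$ be the set of Lebesgue points $x\in(\frac14,\frac34)^n$ of $Du_j$ and of $g_j$ with $|Du_j(x)|\ge1$ and (centered) maximal function $\mathsf Mg_j(x)\le s_j$, where $g_j$ is extended by $0$. By the weak $(1,1)$ estimate $|\{\mathsf Mg_j>s_j\}|\le C\|g_j\|_{L^1}/s_j\le C\|g_j\|_{L^1}^{1/2}\to0$. Moreover $|\{x\in(\frac14,\frac34)^n:|Du_j|\ge1\}|\to2^{-n}t$: squeeze the indicator of $\{|A|\ge1\}$ between continuous functions that equal $0$ at $0$ and $1$ on $\{|A|=2\}$; both have $\nu$-integral $t$. So $|G_j|\to2^{-n}t$.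

For $x\in G_j$ we have $\operatorname{dist}(Du_j(x),K)=g_j(x)\le s_j$ and $|Du_j(x)|\ge1$, so $\operatorname{dist}(Du_j(x),S)\le s_j$ when $s_j<1$. Hence $r\mapsto\min_{A\in S}\operatorname{av}_{B_r(x)}|Du_j-A|$ is continuous, has limit $\le s_j$ as $r\to0$, and is $\ge2-n\|u_j\|_\infty/r$ for $r\le\frac18$, by the divergence theorem as in Lemma 4. So for all $j\ge j_0$, with $j_0$ independent of $x\in G_j$, there is $r=r_j(x)\le n\|u_j\|_\infty$ at which it equals $\frac12$.

**Step 3: a lower bound for frequencies.** Let $h(\kappa)=\min_{A\in S}\operatorname{av}_{B_1}|\Pi_{\kappa,\alpha,\beta}-A|$. It is independent of $\alpha,\beta$, since the isometries $A(z,w,v)\mapsto A(e^{\mathrm i\alpha}z,e^{\mathrm i\beta}w,e^{\mathrm i(\alpha+\beta)}v)$ of $L$ preserve $S$. It is continuous and $h(0)=0$. So there is $\kappa_->0$, depending only on $n$, such that $h(\kappa)=\frac12$ forces $|\kappa|\ge\kappa_-$.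

**Step 4: blow-up, uniformly over good points.** We claim: for every $M\ge1$ and $\epsilon>0$ there is $j_1$ such that for all $j\ge j_1$ and all $x\in G_j$, with $r=r_j(x)$, we have $\overline{B_{Mr}(x)}\subset Q$, and there are $|\kappa|\ge\kappa_-$, $\alpha,\beta\in\mathbf R$, $a\in\mathbf C^3$ with
$$\operatorname{av}_{B_{Mr}(x)}\big|Du_j-\Pi_{\kappa,\alpha,\beta}(\tfrac{\cdot-x}r)\big|\le\epsilon,\qquad\sup_{B_{Mr}(x)}|u_j-a|\le4r/\kappa_-.\tag{13.1}$$
The inclusion is clear since $r_j(x)\le n\|u_j\|_\infty\to0$. If the rest fails, then along a subsequence there are $x_j\in G_j$, $r_j=r_j(x_j)$, for which (13.1) is violated for all such $\kappa,\alpha,\beta,a$. The maps $v_j(y)=r_j^{-1}(u_j(x_j+r_jy)-u_j(x_j))$ are uniformly Lipschitz and satisfy $\operatorname{av}_{B_M}\operatorname{dist}(Dv_j,K)\le\mathsf Mg_j(x_j)\le s_j\to0$. For a subsequence $v_j\to v$ uniformly on $B_M$, and Lemma 3 applies on $B_M$. If $Dv=0$ on $B_M$ and $A_j\in S$ is a minimizer for $B_{r_j}(x_j)$ with $A_j\to A$, lower semicontinuity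 on $B_1$ gives $2=|A|\le\frac12$, which is false. So $Dv_j\to\Pi_{\kappa,\alpha,\beta}$ in $L^1(B_M)$. Since the minimum over $S$ of the averages on $B_1$ is $\frac12$ for all $j$, $h(\kappa)=\frac12$ and $|\kappa|\ge\kappa_-$. Moreover $v_j$ converges uniformly on $B_M$ to a constant plus $\frac1{\mathrm i\kappa}(e^{\mathrm i(\kappa y_1+\alpha)},e^{\mathrm i(\kappa y_2+\beta)},e^{\mathrm i(\kappa(y_1+y_2)+\alpha+\beta)})$, which has modulus $\le\sqrt3/\kappa_-<4/\kappa_-$. Scaling back, (13.1) holds for large $j$, a contradiction.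

**Step 5: surgery.** We replace waves by constants on many disjoint balls. Fix $\vartheta\in(0,\frac12)$ and $M=M(\vartheta)\ge1$ with $M\ge8/(\vartheta\kappa_-)$ and $M\ge1/\vartheta$. By Step 4 we may use (13.1) with this $M$ and some $\epsilon=\epsilon_j\to0$. For $j$ large choose a compact subset of $G_j$ of measure $\ge\frac12|G_j|$, cover it by finitely many balls $B_{Mr_j(x)}(x)$, $x\in G_j$, and use Vitali's lemma to get finitely many disjoint balls $B_i=B_{Mr_i}(x_i)$, $\overline{B_i}\subset Q$, $x_i\in G_j$, $r_i=r_j(x_i)$, with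
$$a_j:=\sum|B_i|\ge3^{-n}\tfrac12|G_j|\ge6^{-n}|G_j| .$$
Let $a^i$ be the constants in (13.1), and $\eta_i$ a Lipschitz cutoff with $0\le\eta_i\le1$, $\eta_i=1$ on the concentric ball $(1-\vartheta)B_i$, $\eta_i=0$ off $B_i$, $|D\eta_i|\le2/(\vartheta Mr_i)$. Set
$$\tilde u_j=u_j\ \text{ off }\textstyle\bigcup B_i,\qquad\tilde u_j=(1-\eta_i)u_j+\eta_ia^i\ \text{ in }B_i.$$
In $B_i$, $D\tilde u_j=(1-\eta_i)Du_j-(u_j-a^i)\otimes D\eta_i$ and $|(u_j-a^i)\otimes D\eta_i|\le\frac{4r_i}{\kappa_-}\cdot\frac2{\vartheta Mr_i}\le1$. So $\tilde u_j\in W^{1,\infty}_0(Q)$, $|D\tilde u_j|\le\Lambda_0+1$, $D\tilde u_j=Du_j$ off $\bigcup B_i$, and $D\tilde u_j=0$ on $(1-\vartheta)B_i$. For every continuous $f$,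
$$\int_Qf(D\tilde u_j)=\int_Qf(Du_j)-\sum_i\int_{B_i}f(Du_j)+\sum_i\int_{B_i}f(D\tilde u_j).\tag{13.2}$$
The first term tends to $\langle\nu,f\rangle$.

**Step 6: the removed part is close to a multiple of $\sigma$.** On bounded sets $|f(X)-f(Y)|\le\epsilon'+C_{\epsilon'}|X-Y|$ for every $\epsilon'>0$. So by (13.1), uniformly in $i$, the average of $f(Du_j)$ over $B_i$ differs by $o(1)$, as $j\to\infty$, from that of $f(\Pi_{\kappa,\alpha,\beta})$ over $B_M$, with the $\kappa,\alpha,\beta$ belonging to $x_i$. The function $f(\Pi_{\kappa,\alpha,\beta}(y))$ is a continuous function on the torus, with mean $\langle\sigma,f\rangle$, evaluated at $(\kappa y_1+\alpha,\kappa y_2+\beta)$. For $(p,q)\in\mathbf Z^2\setminus\{0\}$ the average of $e^{\mathrm i(p(\kappa y_1+\alpha)+q(\kappa y_2+\beta))}$ over $B_M$ has, by rotation invariance, modulus $\Psi(M|\kappa||(p,q)|)$ with $\Psi(s)=|\operatorname{av}_{B_1}e^{\mathrm isy_1}|\to0$ as $s\to\infty$. Trigonometric polynomials are dense in the continuous functions on the torus,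 so the average of $f(\Pi_{\kappa,\alpha,\beta})$ over $B_M$ differs from $\langle\sigma,f\rangle$ by at most $\omega_f(M)$, with $\omega_f(M)\to0$ as $M\to\infty$, uniformly for $|\kappa|\ge\kappa_-$ and all $\alpha,\beta$. Hence
$$\sum_i\int_{B_i}f(Du_j)=a_j\big(\langle\sigma,f\rangle+O(\omega_f(M))\big)+o(1).$$

**Step 7: the inserted part is close to a multiple of $\delta_0$.** Since $D\tilde u_j=0$ on $(1-\vartheta)B_i$ and $|B_i\setminus(1-\vartheta)B_i|\le n\vartheta|B_i|$, the last sum in (13.2) is $a_jf(0)+O_f(\vartheta)$.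

**Step 8: the limit.** Pass to a subsequence with $a_j\to a_\vartheta\in[12^{-n}t,1]$, which is possible since $6^{-n}|G_j|\to12^{-n}t$. Then pass to a sequence $\vartheta\to0$ with $a_\vartheta\to c\ge12^{-n}t>0$; note $M(\vartheta)\ge1/\vartheta\to\infty$. These choices do not depend on $f$. As $j\to\infty$ along the subsequence, $\int_Qf(D\tilde u_j)$ equals $\langle\nu,f\rangle-a_\vartheta\langle\sigma,f\rangle+a_\vartheta f(0)$ up to $O_f(\vartheta)+O(\omega_f(M(\vartheta)))+o(1)$. So in the iterated limit $\int_Qf(D\tilde u_j)\to\langle\nu',f\rangle$ with $\nu':=\nu-c\sigma+c\delta_0$, for every continuous $f$. For $f\ge0$ the integrals are $\ge0$, so $\nu'$ is nonnegative. It has mass $1$, is supported in $K$, and has barycenter $0$. For quasiconvex $f$, $\int_Qf(D\tilde u_j)\ge f(0)$ because $\tilde u_j\in W^{1,\infty}_0(Q)$; hence $\langle\nu',f\rangle\ge f(0)=f(\bar\nu')$. So $\nu'\in\mathcal M^{qc}(K)$. $\blacksquare$
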